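# Mod 2 rhythmic canons with motif $\{0,1,1+2^k+4^k+8^k\}$

## 1. Seven beats from the motif $\{0,1,3\}$

Play the rhythm $\{0,1,3\}$: onsets at beats $0$, $1$ and $3$. Let several voices play it, each starting at its own entry time, and ask that each of the beats $0,1,\dots,N-1$ be struck an odd number of times and every later beat an even number of times. For which $N$ is this possible?

Write $b_n\in\mathbb F_2$ for the indicator of "a voice enters at beat $n$", with $b_n=0$ for $n<0$. Beat $n$ is struck by the voices that enter at $n$, $n-1$ and $n-3$. So for every $n<N$ we need $b_n+b_{n-1}+b_{n-3}=1$ in $\mathbb F_2$, and the entries are forced one after the other: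
$$b_0=1,\quad b_1=0,\quad b_2=1,\quad b_3=1,\quad b_4=0,\quad b_5=0,\quad b_6=0 .$$
If we stop with entries $\{0,2,3\}$, the voices strike $\{0,1,3\}$, $\{2,3,5\}$, $\{3,4,6\}$. Beat $3$ is struck three times, each of $0,1,2,4,5,6$ once, and nothing happens from beat $7$ on. So $N=7$ works.

Nothing shorter works. The last onset of the last voice is struck exactly once, so it must be beat $N-1$, and the last entry is $N-4\ge0$. For $N=4$ or $N=5$ the last entry would be $0$ or $1$, but $b_2=1$ is forced. For $N=6$ it would be $2$, but $b_3=1$ is forced. So the shortest length is $7=1+2+4$.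

In polynomials over $\mathbb F_2$ we have found $(1+X+X^3)(1+X^2+X^3)=1+X+\dots+X^6$.

Now take the motif $\{0,1,5\}$. Here
$$1+X+X^5=(X^2+X+1)(X^3+X^2+1),$$
the roots of the first factor have order $3$, and those of the second have order $7$, because $X^7-1=(X+1)(X^3+X+1)(X^3+X^2+1)$. All five roots are distinct and different from $1$, so $1+X+X^5$ divides $X^N-1$, equivalently $1+X+\dots+X^{N-1}$, exactly when $21\mid N$. The shortest length is $21=1+4+16$.

The motifs $\{0,1,1+2\}$ and $\{0,1,1+4\}$ have lengths $1+2+2^2$ and $1+4+4^2$. What happens for $\{0,1,1+q+q^2+q^3\}$ with $q=2^k$? For $q=2$ the motif is $\{0,1,15\}$, and the length will turn out to be $2^{15}-1=32767$; forcing entries by hand is over.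

## 2. Compact canons and the two theorems

**Definition 1.** Let $A\subset\mathbb N$ be finite with $0\in A$ (a *motif*), and put $A(X)=\sum_{a\in A}X^a$. A *compact rhythmic canon modulo $2$ of length $N$ with motif $A$* is a finite set $B\subset\mathbb N$ such that, when the translates $A+b$ ($b\in B$) are placed on the beats $0,1,2,\dots$ without wrap-around, every beat $0,\dots,N-1$ receives an odd number of onsets and every beat $\ge N$ an even number. Equivalently, with $B(X)=\sum_{b\in B}X^b$, in $\mathbb F_2[X]$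
$$A(X)B(X)=1+X+\dots+X^{N-1}$$
exactly, with no reduction modulo $X^N-1$. The *length of the canons of motif $A$* is the smallest $N\ge1$ for which such a $B$ exists.

Repeated with period $N$, such a canon tiles $\mathbb Z$ modulo $2$. By a result of Amiot (2005) every motif tiles modulo $p$ for every prime $p$; for $p=2$ this says that the length exists when $A(0)\ne0$. By a result of Caure (2015) the motif $\{0,1,2^k\}$ has length $4^k-1$. Conjecture 12 of "An Introduction to Integer Tiling Modulo p" predicts the length for $A=1+X+X^{1+2^k+2^{2k}+2^{3k}}$. It is true.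

Throughout, $q=2^k$.

**Theorem A (Conjecture 12).** For every $k\ge1$ the smallest $N$ for which a compact canon modulo $2$ with motif $\{0,1,1+q+q^2+q^3\}$ exists is
$$N=\sum_{i=0}^{14}q^i=\frac{q^{15}-1}{q-1}.$$

The exponents $0,1,1+q+q^2+q^3$ are $\frac{q^i-1}{q-1}$ for $i=0,1,4$, and $t^4+t+1$ is a polynomial worth recognizing.

**Definition 2.** A polynomial $g(t)=\sum_{i=0}^m g_it^i\in\mathbb F_2[t]$ of degree $m\ge2$ is *primitive* if it is irreducible and its roots have multiplicative order $d:=2^m-1$. For such $g$ put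
$$A_g(X)=A_{g,k}(X)=\sum_{i=0}^m g_i\,X^{(q^i-1)/(q-1)},\qquad L=\frac{q^d-1}{q-1}.$$

For example, $t^2+t+1$ is primitive with $d=3$, and it gives the motif $\{0,1,1+q\}$ of Section 1 and $L=1+q+q^2$. The polynomial $t^4+t+1$ is primitive with $d=15$: for a root, $t^3\ne1$ (the degree is $4$), and $t^5=t^2+t\ne1$. It gives Theorem A. By contrast $t^4+t^3+t^2+t+1$ is irreducible but its roots have order $5$, so it is not primitive.

**Theorem B.** The canons of motif $A_{g,k}$ have length exactly $L=\frac{q^d-1}{q-1}$, $d=2^m-1$, in each of these cases: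

1. $m\in\{2,3,4\}$, every primitive $g$ of degree $m$, every $k\ge1$;
2. $m\ge5$, every primitive $g$, every $k$ with $2^{3k/2}+2^{-3k/2}>2^m-3$ (in particular every $k\ge 2m/3$).

For example $\{0,1,1+2^k\}$ has length $1+2^k+4^k$ (from $g=t^2+t+1$), and $\{0,1,1+2^k+4^k\}$ has length $\sum_{i=0}^6 2^{ki}$ (from $g=t^3+t+1$).

We work in a fixed algebraic closure $\overline{\mathbb F}_2$, with $F(y)=y^2$ and $\varphi(y)=y^q=F^k(y)$.

## 3. From canons to orders of elements in a Frobenius kernel

**Step 1: replace canons by divisibility.** Since $g$ is irreducible of degree $\ge2$, neither $0$ nor $1$ is a root: $g_0=1$ and $A_g(1)=g(1)=1$. Hence $\gcd(A_g,X-1)=1$. As $X^N-1=(X-1)(1+\dots+X^{N-1})$, a compact canon of length $N$ exists if and only if $A_g\mid X^N-1$.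

**Step 2: describe the roots of $A_g$.** Put
$$V=\Big\{y:\ \sum_i g_iy^{q^i}=0\Big\}=\ker g(\varphi).$$
The defining polynomial has degree $q^m$ and derivative $g_0=1$, so it has no repeated roots and $|V|=q^m$. It is additive and $\mathbb F_q$-linear in $y$, so $V$ is an $\mathbb F_q$-vector space. Its coefficients lie in $\mathbb F_2$, so $V$ is stable under $F$ and under $\varphi$.

For $y\neq0$ and $\xi=y^{q-1}$ we have $y^{q^i}=y\,\xi^{(q^i-1)/(q-1)}$, hence
$$\sum_i g_iy^{q^i}=y\,A_g(y^{q-1}).$$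
So $y\in V\setminus0$ if and only if $y^{q-1}$ is a root of $A_g$. Every root $\xi$ of $A_g$ is nonzero (as $A_g(0)=1$) and is of the form $y^{q-1}$. Thus $y\mapsto y^{q-1}$ maps $V\setminus 0$ onto the set of roots, with the cosets of $\mathbb F_q^*$ as fibers. There are $\frac{q^m-1}{q-1}=\deg A_g$ distinct roots, so $A_g$ is squarefree. It divides $X^N-1$ exactly when each root $\xi$ satisfies $\xi^N=1$. Writing $N$ from now on for the length, we get
$$N=\operatorname{lcm}\{\operatorname{ord}(y^{q-1}):\ y\in V\setminus0\}. \tag{1}$$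

For $q=2$ and $g=t^2+t+1$, the set $V\setminus0$ consists of the roots of $y^3+y+1$, all of order $7$, as in Section 1.

**Step 3: the upper bound $N\mid L$.** The roots of $g$ are distinct and have order $d$, so $g\mid t^d-1$ and $\varphi^d=1$ on $V$. Hence $V\subset K:=\mathbb F_{q^d}$, and for $y\in V\setminus0$ we have $(y^{q-1})^L=y^{q^d-1}=1$. So $N\mid L$.

**Step 4: what failure would mean.** Suppose $N\ne L$ and let $r$ be a prime dividing $L/N$. Then $N\mid L/r$, so for all $y\in V\setminus0$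
$$y^{(q^d-1)/r}=(y^{q-1})^{L/r}=1 .$$
Let $\chi$ be a character of order $r$ of the cyclic group $K^*$ (note $r\mid q^d-1$). The elements $z\in K^*$ with $z^{(q^d-1)/r}=1$ are the $r$-th powers, on which $\chi=1$. Hence $\chi=1$ on $V\setminus0$. Also $\lambda^{(q^d-1)/r}=(\lambda^{q-1})^{L/r}=1$ for $\lambda\in\mathbb F_q^*$. To summarize:

**Situation (2).** If $N\ne L$, there is a prime $r\mid L$ and a character $\chi$ of $K^*$ of order $r$ with $\chi=1$ on $V\setminus0$ and $\chi=1$ on $\mathbb F_q^*$.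

We must show that Situation (2) is impossible.

## 4. What the size of $V$ gives

For a fixed $k$ one can factor $L$ and, for each prime $r\mid L$, look for $y\in V$ with $y^{(q^d-1)/r}\ne1$. We shall do this for $k=1,2$. But the prime factors of $L$ change with $k$, so this gives no argument for all $k$ at once.

A uniform approach is to sum $\chi$ over $V$. In Situation (2) the sum is $q^m-1$, as large as it can be. Let $V^\perp$ be the group of additive characters $\psi$ of $K$ trivial on $V$; it has $|K|/|V|$ elements, and the indicator function of $V$ is $\frac{|V|}{|K|}\sum_{\psi\in V^\perp}\psi$. Hence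
$$q^m-1=\sum_{y\in V\setminus0}\chi(y)=\frac{|V|}{|K|}\sum_{\psi\in V^\perp}\ \sum_{y\in K^*}\chi(y)\psi(y).$$
The trivial $\psi$ contributes $0$. Each other $\psi$ contributes a Gauss sum of absolute value $\sqrt{|K|}=q^{d/2}$. So $q^m-1<q^{d/2}$.

For $m=2$, $d=3$ this is a contradiction for every $q$: for $q=2$ it reads $3<2\sqrt2$, and for $q\ge4$ we have $q^2-q^{3/2}=q^{3/2}(\sqrt q-1)\ge8$. But for $m=4$ it reads $q^4-1<q^{15/2}$, which is true for all $q$. Already for $m=3$ the inequality $q^3-1<q^{7/2}$ is true. The bound $q^{d/2}$ is exponential in $d=2^m-1$, while $V$ has only $q^m$ elements.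

The argument used that $V$ is a subgroup of a given size, and nothing more. It ignored the stability of $V$ under *squaring*, which is finer than stability under $\varphi$. If $w\in V$, then $w,w^2,w^4,w^8,\dots$ all lie in $V$, and so do their $\mathbb F_q$-combinations. These are values at $w$ of polynomials of *small degree*. Since $\chi$ is multiplicative, knowing it on some small-degree polynomials may determine it on all of them. A character modulo a polynomial of degree $d$ cannot be trivial on too many small-degree polynomials, because its $L$-function has at most $d-1$ zeros. There the dependence on $d$ is only linear.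

## 5. Linearized polynomials and the spread of $\chi=1$

**Definition 3.** A polynomial $\ell(T)=\sum_i a_iT^{2^i}\in\mathbb F_q[T]$ is called *linearized*. For instance $T^2+sT$ and $T^4+aT^2+bT$ are linearized, while $T^3$ and $T+1$ are not. Substituting one linearized polynomial into another gives a linearized polynomial, because squaring is additive.

**Step 5: elements of $V$ have full degree.** We need to know that small-degree polynomials do not vanish on $V\setminus0$.

**Claim (3).** Every $w\in V\setminus0$ has degree exactly $d$ over $\mathbb F_q$.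

The degree is the least $j\geq 1$ with $\varphi^jw=w$, and it divides $d$ since $w\in K$. Suppose $j<d$. Then $w$ is killed by $g(\varphi)$ and by $\varphi^j-1$. The roots of $g$ have order $d>j$, so $g$ and $t^j-1$ have no common root and $\alpha g+\beta(t^j-1)=1$ for some $\alpha,\beta\in\mathbb F_2[t]$. Applying this identity with $t=\varphi$ to $w$ gives $w=0$, a contradiction.

**Step 6: transport $\chi$ to polynomials.** Fix $w\in V\setminus0$ with minimal polynomial $\mu$ over $\mathbb F_q$, so $\deg\mu=d$ and $\mathbb F_q[T]/\mu\cong K$ by $T\mapsto w$. In Situation (2) put $\chi(f):=\chi(f(w))$ for $f$ prime to $\mu$, and $\chi(f):=0$ if $\mu\mid f$. This is multiplicative in $f$.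

Let $\ell=\sum_{i=0}^{m-1}a_iT^{2^i}$ be a nonzero linearized polynomial. Since $w,w^2,\dots,w^{2^{m-1}}\in V$, we have $\ell(w)\in V$. Since $\deg\ell\le2^{m-1}<2^m-1=d$, we have $\ell(w)\ne0$. Therefore
$$\chi(\ell)=1\quad\text{for every nonzero linearized }\ell\in\mathbb F_q[T]\text{ of degree}\le2^{m-1}. \tag{4}$$

**Step 7: spread to all polynomials of small degree.** This is the heart of the proof. We multiply $f$ by polynomials on which $\chi$ is already known, until the product is linearized.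

**Key Lemma.** In Situation (2), $\chi(f)=1$ for every nonzero $f\in\mathbb F_q[T]$ with $\deg f\le D:=\min(3,m-1)$.

*Proof.* Since $\chi=1$ on $\mathbb F_q^*$, constants are settled and we may take $f$ monic. All $f$ below have degree at most $D<d$, so $\chi(f)\ne0$. By (4), $\chi(T)=1$.

*Degree 1* ($m\ge2$). For $s\in\mathbb F_q$ the product $T(T+s)=T^2+sT$ is linearized of degree $2\le2^{m-1}$. So $\chi(T)\chi(T+s)=1$, and $\chi(T+s)=1$.

*Degree 2* ($m\ge3$). Let $f=T^2+sT+c$ and $u=T(T+s)=T^2+sT$. Then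
$$T(T+s)f=u(u+c)=u^2+cu=T^4+(s^2+c)T^2+scT$$
is linearized of degree $4\le2^{m-1}$. The factors $T$ and $T+s$ have $\chi=1$, so $\chi(f)=1$.

*Degree 3* ($m\ge4$). Let $f=T^3+sT^2+aT+b$. If $s=0$, then $Tf=T^4+aT^2+bT$ is linearized, so $\chi(f)=1$.

For general $s$, translate. The $T^2$-coefficient of $f(T+s)$ is $3s+s=0$, so $\chi(f(T+s))=1$ by the case just treated. To relate $f(T)$ to $f(T+s)$, note that $u=T(T+s)$ is unchanged by $T\mapsto T+s$, and that
$$f(T)=T(T^2+sT)+aT+b=T(u+a)+b,\qquad f(T+s)=(T+s)(u+a)+b .$$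
Since $T+(T+s)=s$ and $T(T+s)=u$, the product is
$$f(T)f(T+s)=u(u+a)^2+bs(u+a)+b^2 .$$
In characteristic $2$ we have $u(u+a)^2=u^3+a^2u$, with no $u^2$ term. So multiplying once more by $u$ leaves only the exponents $4,2,1$:
$$T(T+s)\,f(T)\,f(T+s)=u^4+(a^2+bs)u^2+(abs+b^2)u .$$
Since $u$ is linearized in $T$, the right side is linearized in $T$, of degree $8\le2^{m-1}$. By (4),
$$1=\chi(T)\,\chi(T+s)\,\chi(f)\,\chi(f(T+s))=\chi(f).\qquad\square$$

## 6. The $L$-function of $\chi$, and $k\ge3$

The one deep fact we use is the Riemann hypothesis for curves over finite fields, in the following form (see M. Rosen, *Number Theory in Function Fields*, Springer 2002, or D. Wan, Math. Comp. 66 (1997), Thm 2.1).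

**Theorem (Weil).** Let $\mu\in\mathbb F_q[T]$ be irreducible of degree $d$ and let $\chi$ be a nontrivial character of $(\mathbb F_q[T]/\mu)^*$, with $\chi(\mu)=0$. Then $\Lambda(u)=\sum_{f\text{ monic}}\chi(f)u^{\deg f}$ is a polynomial of degree $\le d-1$, all of whose inverse zeros have absolute value $\le\sqrt q$.

That $\Lambda$ is a polynomial is easy: for $n\ge d$ the monic polynomials of degree $n$ hit each class modulo $\mu$ exactly $q^{n-d}$ times, so the coefficient of $u^n$ is $q^{n-d}\sum_{z\in K^*}\chi(z)=0$. As an example, take $q=2$, $\mu=T^2+T+1$, and $\chi$ of order $3$ with $\chi(T)=\zeta$, $\zeta$ a primitive cube root of unity. Then $\chi(T+1)=\chi(T^2)=\zeta^2$ and $\Lambda(u)=1+(\zeta+\zeta^2)u=1-u$. The zero at $u=1$ in this example occurs in our situation as well.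

**Step 8: split off the zero at $u=1$.** In Situation (2), every nonzero $z\in K$ is $f(w)$ for a unique $f\ne0$ of degree $<d$, and $f=\lambda f_1$ with $\lambda\in\mathbb F_q^*$ and $f_1$ monic. As $\chi(\lambda)=1$, this gives
$$\Lambda(1)=\frac1{q-1}\sum_{z\in K^*}\chi(z)=0 .$$
Since $\Lambda(0)=1$, we may write
$$\Lambda(u)=(1-u)\prod_{i=1}^M(1-\alpha_iu),\qquad M\le d-2,\qquad|\alpha_i|\le\sqrt q .$$

**Step 9: compare power sums of zeros with counts of irreducibles.** Unique factorization gives the Euler product $\Lambda=\prod_{P\ne\mu}(1-\chi(P)u^{\deg P})^{-1}$ over monic irreducible $P$. Apply $u\frac{d}{du}\log$ to both expressions, as formal power series. The first gives the coefficient $-1-\sum_i\alpha_i^e$ at $u^e$. In the second, each $P$ gives $\sum_{n\ge1}\deg P\,\chi(P)^nu^{n\deg P}$. So for every $e\ge1$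
$$-1-\sum_{i=1}^M\alpha_i^e=\sum_{P\ne\mu,\ \deg P\mid e}\deg P\;\chi(P)^{e/\deg P}.$$
Let $1\le e\le D$. Since $D<d=\deg\mu$, the condition $P\ne\mu$ is automatic, and the Key Lemma gives $\chi(P)=1$ for all $P$ that occur. The right side is then $\sum_{\deg P\mid e}\deg P=q^e$, because $T^{q^e}-T$ is the product of all monic irreducibles of degree dividing $e$. Hence
$$-\sum_{i=1}^M\alpha_i^e=q^e+1\qquad(1\le e\le D). \tag{5}$$
With $e=D$, $M\le d-2=2^m-3$ and $|\alpha_i|\le\sqrt q$ this gives
$$q^D+1\le(2^m-3)\,q^{D/2}. \tag{6}$$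

**Step 10: degree $4$ and $k\ge3$.** For $m=4$ we have $D=3$, and (6) says $q^{3/2}+q^{-3/2}\le13$. For $q\ge8$ this is false, since $8^{3/2}>22$. So Situation (2) is impossible and $N=L$ for both primitive polynomials of degree $4$ and all $k\ge3$. In particular **Theorem A holds for $k\ge3$.**

The cubics in the Key Lemma pay off here. With linear polynomials only, (5) with $e=1$ gives $\sqrt q+1/\sqrt q\le13$, which fails only for $q\ge256$. With quadratics, $q+1/q\le13$ fails only for $q\ge16$. With cubics only $q=2$ and $q=4$ remain. There (6) gives no contradiction (for $q=4$ it reads $8.125\le13$), and we do these two cases by hand.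

## 7. The field with $2^{15}$ elements: Theorem A for $k=1$

Here $A=X^{15}+X+1$ and $L=2^{15}-1=7\cdot31\cdot151$. For $q=2$ the set $V\setminus0$ is the set of roots of $A$, and by (3) each has degree $15$ over $\mathbb F_2$. So $A$ is irreducible. Let $x$ be a root. Then $1,x,\dots,x^{14}$ are linearly independent over $\mathbb F_2$, and $x^{15+j}=x^{j+1}+x^j$. Repeated squaring, with $x^{16}=x^2+x$, gives
$$x^{32}=x^4+x^2,\quad x^{64}=x^8+x^4,\quad x^{128}=x^8+x^2+x,\quad x^{256}=x^4+x,$$
$$x^{512}=x^8+x^2,\quad x^{1024}=x^4+x^2+x,\quad x^{2048}=x^8+x^4+x^2,\quad x^{4096}=x^8+x^4+x^2+x.$$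

By Step 3, $x^L=1$. So it is enough that $x^{L/r}\ne1$ for $r=31,151,7$, and for each $r$ we write $x^{L/r}$ in the basis $1,\dots,x^{14}$.

**The prime $31$.** $7\cdot151=1057=1024+32+1$, so $x^{1057}=x(x^4+x^2)(x^4+x^2+x)$ is a polynomial in $x$ of degree $9$. It is not $1$.

**The prime $151$.** $7\cdot31=217=128+64+16+8+1$. First,
$$x^{64}x^{16}x^9=(x^8+x^4)(x^2+x)x^9=x^{19}+x^{18}+x^{15}+x^{14}=x^{14}+x^5+x^3+x+1 .$$
Multiply this by $x^{128}=x^8+x^2+x$, term by term. The factor $x^8$ gives $x^{22}+x^{13}+x^{11}+x^9+x^8=x^{13}+x^{11}+x^9+x^7$. The factor $x^2$ gives $x^{16}+x^7+x^5+x^3+x^2=x^7+x^5+x^3+x$. The factor $x$ gives $x^{15}+x^6+x^4+x^2+x=x^6+x^4+x^2+1$. The sum is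
$$x^{217}=x^{13}+x^{11}+x^9+x^6+x^5+x^4+x^3+x^2+x+1\ne1 .$$

**The prime $7$.** $31\cdot151=4681=4096+512+64+8+1$. First,
$$x^9x^{64}x^{512}=x^9(x^8+x^4)(x^8+x^2)=x^{25}+x^{21}+x^{19}+x^{15}=x^{11}+x^{10}+x^7+x^6+x^5+x^4+x+1 .$$
Multiply this by $x^{4096}=x^8+x^4+x^2+x$. After reduction the factors $x^8$, $x^4$, $x^2$, $x$ give, in this order,
$$x^{14}+x^{13}+x^{12}+x^9+x^8+x^5+x^3+x+1,$$
$$x^{14}+x^{11}+x^{10}+x^9+x^8+x^5+x^4+x+1,$$
$$x^{13}+x^{12}+x^9+x^8+x^7+x^6+x^3+x^2,$$
$$x^{12}+x^{11}+x^8+x^7+x^6+x^5+x^2+x .$$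
The sum is $x^{4681}=x^{12}+x^{10}+x^9+x^5+x^4+x\ne1$.

So $x$ has order $L$, and Theorem A holds for $k=1$.

## 8. Six primes: Theorem A for $k=2$

Here $q=4$, $A=X^{85}+X+1$, and
$$2^{30}-1=(2^{15}-1)(2^{15}+1)=(7\cdot31\cdot151)(3^2\cdot11\cdot331),\qquad L=\frac{2^{30}-1}{3}=3\cdot7\cdot11\cdot31\cdot151\cdot331 .$$
Since $N\mid L$ and $L$ is squarefree, it suffices that each of the six primes divides $N$. By (1), $N$ is divisible by the order of every root of $A$. Let $\omega\in\mathbb F_4$ with $\omega^2=\omega+1$, so $\omega^3=1$.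

**Step 11: the primes $7,31,151$ come from $k=1$.** Let $y^{15}=y+1$. Then $y^{16}+y^2+y=0$, that is, $(F^4+F+1)y=0$. Hence $(F^8+F^2+1)y=(F^4+F+1)^2y=0$. As $\varphi=F^2$, this says $g(\varphi)y=0$, so $y\in V$. By Section 7, $y$ has order $2^{15}-1$, which is prime to $3$. So the root $y^{q-1}=y^3$ of $A$ has order $7\cdot31\cdot151$, and these three primes divide $N$.

**Step 12: the primes $3$ and $11$ come from a small field.** Over $\mathbb F_4$ we have $t^4+t+1=(t^2+t+\omega)(t^2+t+\omega^2)$. This suggests looking at $\ker(\varphi^2+\varphi+\omega)\subset V$. If $y\ne0$ lies there, then $y^{16}+y^4+\omega y=0$, and $x=y^3$ satisfies $x^5+x+\omega=0$. So let $x^5=x+\omega$. Note $x\ne0$. Check directly that $x$ is a root of $A$: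
$$x^{20}=x^4+\omega^4=x^4+\omega,\qquad x^{21}=x^5+\omega x=(1+\omega)x+\omega=\omega^2x+\omega,$$
$$x^{84}=\omega^8x^4+\omega^4=\omega^2x^4+\omega,\qquad x^{85}=\omega^2x^5+\omega x=(\omega^2+\omega)x+\omega^3=x+1 .$$
Next, $x^{341}=x(x^{85})^4=x(x+1)^4=x^5+x=\omega$. So $\operatorname{ord}x$ divides $1023=3\cdot11\cdot31$ but not $341=11\cdot31$, and therefore $3\mid\operatorname{ord}x$.

For $11$ we need the degree of $x$. Since $x^{1023}=1$, we have $x\in\mathbb F_{4^5}$. If $x$ were in $\mathbb F_4^*$, then $x^5+x=x^2+x\in\mathbb F_2$, whereas $x^5+x=\omega$. So $x\notin\mathbb F_4$, and $x$ has degree $5$ over $\mathbb F_4$. With $x^{10}=x^2+\omega^2$ and $x^6=x^2+\omega x$,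
$$x^{30}=x^{20}x^{10}=(x^4+\omega)(x^2+\omega^2)=x^6+\omega^2x^4+\omega x^2+1=\omega^2x^4+\omega^2x^2+\omega x+1,$$
$$x^{31}=\omega^2x^5+\omega^2x^3+\omega x^2+x=\omega^2x^3+\omega x^2+\omega x+1 .$$
If $11\nmid\operatorname{ord}x$, then $\operatorname{ord}x\mid93$, so $(x^{31})^3=1$ and $x^{31}\in\mathbb F_4$. Then $x$ would be a root of a cubic over $\mathbb F_4$, a contradiction. So $11\mid\operatorname{ord}x$, and $3$ and $11$ divide $N$.

**Step 13: the prime $331$.** The elements used so far lie in fields too small to see $331$, so we mix $y$ with $\omega$. Let $y^{15}=y+1$ as in Step 11, so that $y\in\mathbb F_{2^{15}}$ has degree $15$ over $\mathbb F_2$. Put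
$$v=y+\omega y^2=y(1+\omega y).$$
Then $v\in V$, because $V$ is an $\mathbb F_4$-space stable under $F$. Also $v\neq0$, since $y\ne0$ and $\omega^{-1}\notin\mathbb F_{2^{15}}$ (as $15$ is odd).

Suppose $331\nmid N$. Then $N\mid L/331$, so $v^{(4^{15}-1)/331}=(v^3)^{L/331}=1$. The exponent is $(2^{15}-1)\cdot\frac{2^{15}+1}{331}=(2^{15}-1)\cdot99$. Since $y^{2^{15}-1}=1$, this says
$$\big((1+\omega y)^{2^{15}}\big)^{99}=(1+\omega y)^{99}.$$
As $2^{15}\equiv2\pmod3$, we have $(1+\omega y)^{2^{15}}=1+\omega^2y$ and likewise $(1+\omega^2y)^{2^{15}}=1+\omega y$. So $P:=(1+\omega^2y)^{99}$ equals $(1+\omega y)^{99}=P^{2^{15}}$, and hence $P\in\mathbb F_{2^{15}}$.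

Now compute $P$ using $99=1+2+32+64$. Since $\omega^4=\omega$, $\omega^{64}=\omega$ and $\omega^{128}=\omega^2$,
$$P=(1+\omega^2y)(1+\omega y^2)\cdot(1+\omega y^{32})(1+\omega^2y^{64}).$$
For the first pair, $(1+\omega^2y)(1+\omega y^2)=1+(1+\omega)y+\omega y^2+y^3$. For the second, with $z=y^{32}$, $(1+\omega z)(1+\omega^2z^2)=1+\omega z+(1+\omega)z^2+z^3$. Hence
$$P=(a+\omega b)(c+\omega e),\tag{7}$$
$$a=1+y+y^3,\qquad b=y+y^2,\qquad c=1+y^{64}+y^{96},\qquad e=y^{32}+y^{64}.$$
Since $\omega^2=1+\omega$, the $\omega$-coordinate of $P$ in the $\mathbb F_{2^{15}}$-basis $1,\omega$ of $\mathbb F_{2^{30}}$ is $ae+bc+be=ae+b(c+e)$. It must be $0$, because $P\in\mathbb F_{2^{15}}$.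

By the table of Section 7, $y^{32}=y^2+y^4$ and $y^{64}=y^4+y^8$. So $e=y^2+y^8$, $y^{96}=y^6+y^8+y^{10}+y^{12}$ and $c=1+y^4+y^6+y^{10}+y^{12}$. Therefore
$$b(c+e)=(y+y^2)(1+y^2+y^4+y^6+y^8+y^{10}+y^{12})=y+y^2+\dots+y^{14},$$
while $ae=(1+y+y^3)(y^2+y^8)$ has degree $11$ in $y$. So $ae+b(c+e)$ is a polynomial of degree exactly $14$ in $y$, and it is nonzero because $1,y,\dots,y^{14}$ are independent over $\mathbb F_2$. This is a contradiction, so $331\mid N$.

All six primes divide $N$, so $N=L$ for $k=2$. With Sections 6 and 7, **Theorem A is proved for all $k\ge1$.** $\blacksquare$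

## 9. Other primitive polynomials: Theorem B

**Step 14: $m\ge5$.** Here $D=3$, and (6) reads $2^{3k/2}+2^{-3k/2}\le2^m-3$. Under the hypothesis of case 2 this is false, so $N=L$. If $k\ge2m/3$, then $2^{3k/2}\ge2^m>2^m-3$ and the hypothesis holds.

**Step 15: $m=2$.** Here $D=1$ and $2^m-3=1$. Then (6) reads $q+1\le\sqrt q$, which is false for every $q$. So $N=L$.

**Step 16: $m=3$.** Here $D=2$, $d=7$ and $2^m-3=5$. Then (6) reads $q^2+1\le5q$, which is false for $q\ge8$.

For $q=2$, $L=127$ is prime and $N\mid127$. Also $N\ne1$, because $A_g(1)\ne0$ shows that the roots of $A_g$ are not $1$. So $N=127$.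

For $q=4$, inequality (6) is $17\le20$, and we must use both equations in (5). Suppose Situation (2) holds. Then $\sum\alpha_i=-5$ and $\sum\alpha_i^2=-17$, with at most $5$ numbers $\alpha_i=a_i+\sqrt{-1}\,b_i$ and $a_i^2+b_i^2\le4$. Taking real parts,
$$\sum a_i=-5,\qquad \sum(a_i^2-b_i^2)=-17,\qquad\sum(a_i^2+b_i^2)\le20 .$$
Adding the last two gives $\sum a_i^2\le\frac32$. But Cauchy–Schwarz gives $25=(\sum a_i)^2\le5\cdot\frac32$, a contradiction. So $N=L$. In words: a second moment near its minimum forces the $\alpha_i$ close to the imaginary axis, and then they cannot sum to $-5$.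

**Step 17: $m=4$, what remains.** The $\varphi_{\mathrm{Euler}}(15)=8$ elements of order $15$ in $\mathbb F_{16}$ form two Frobenius orbits, so there are two primitive polynomials of degree $4$: $t^4+t+1$ (Theorem A), and $g=t^4+t^3+1$, whose roots are the inverses of those of $t^4+t+1$. For the latter, $k\ge3$ was settled in Step 10. Its exponents are $\frac{q^i-1}{q-1}$ for $i=0,3,4$.

**Step 18: $g=t^4+t^3+1$, $k=1$.** Here $A_g=Y^{15}+Y^7+1$, irreducible by (3) as in Section 7, and $L=7\cdot31\cdot151$. Let $y$ be a root. Then $y^{15+j}=y^{7+j}+y^j$, and repeated squaring gives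
$$y^{16}=y^8+y,\quad y^{32}=y^8+y^2+y,\quad y^{64}=y^8+y^4+y^2+y,\quad y^{128}=y^4+y^2+y,\quad y^{256}=y^8+y^4+y^2,$$
$$y^{512}=y^4+y,\quad y^{1024}=y^8+y^2,\quad y^{2048}=y^8+y^4+y,\quad y^{4096}=y^2+y .$$

*The prime $31$.* We have $y^{32}y^{1024}=(y^8+y^2+y)(y^8+y^2)=y^{16}+y^9+y^4+y^3$, so
$$y^{1057}=y(y^9+y^8+y^4+y^3+y)\ne1\quad(\text{degree }10).$$

*The prime $151$.* We use $y^{217}=y^9\cdot y^{16}\cdot y^{64}y^{128}$. First, $(y^8+y^4+y^2+y)(y^4+y^2+y)=y^{12}+y^{10}+y^9+y^8+y^4+y^2$. Multiplying by $y^{16}=y^8+y$ gives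
$$\big(y^{20}+y^{18}+y^{17}+y^{16}+y^{12}+y^{10}\big)+\big(y^{13}+y^{11}+y^{10}+y^9+y^5+y^3\big).$$
With $y^{20}=y^{12}+y^5$, $y^{18}=y^{10}+y^3$, $y^{17}=y^9+y^2$ and $y^{16}=y^8+y$ this equals $y^{13}+y^{11}+y^{10}+y^8+y^2+y$. Multiplying by $y^9$ gives $y^{22}+y^{20}+y^{19}+y^{17}+y^{11}+y^{10}$. With $y^{22}=y^{14}+y^7$ and $y^{19}=y^{11}+y^4$ this is
$$y^{217}=y^{14}+y^{12}+y^{10}+y^9+y^7+y^5+y^4+y^2\ne1 .$$

*The prime $7$.* We use $y^{4681}=y^9\cdot y^{64}\cdot y^{512}y^{4096}$. First, $(y^4+y)(y^2+y)=y^6+y^5+y^3+y^2$. Multiplying by $y^{64}=y^8+y^4+y^2+y$ gives the sum of $y^{14}+y^{13}+y^{11}+y^{10}$, $y^{10}+y^9+y^7+y^6$, $y^8+y^7+y^5+y^4$ and $y^7+y^6+y^4+y^3$, which is $y^{14}+y^{13}+y^{11}+y^9+y^8+y^7+y^5+y^3$. Multiplying by $y^9$ gives $y^{23}+y^{22}+y^{20}+y^{18}+y^{17}+y^{16}+y^{14}+y^{12}$. With $y^{23}=y^{15}+y^8=y^8+y^7+1$ and the reductions above this is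
$$y^{4681}=y^{10}+y^9+y^5+y^3+y^2+y+1\ne1 .$$

So $y$ has order $2^{15}-1$, and $N=L$.

**Step 19: $g=t^4+t^3+1$, $k=2$.** Here $A_g=X^{85}+X^{21}+1$ and $L=3\cdot7\cdot11\cdot31\cdot151\cdot331$ as in Section 8. Again we show that each prime divides $N$.

*The primes $7,31,151$.* A root $y$ of $Y^{15}+Y^7+1$ satisfies $y^{16}+y^8+y=0$, so it is killed by $F^4+F^3+1$ and by its square $F^8+F^6+1=g(\varphi)$. Hence $y\in V$. Its order $2^{15}-1$ is prime to $3$, so the root $y^3$ of $A_g$ has order $2^{15}-1$.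

*The primes $3$ and $11$.* Over $\mathbb F_4$, $t^4+t^3+1=(t^2+\omega^2t+\omega^2)(t^2+\omega t+\omega)$. As in Step 12 this suggests taking $x$ with $x^5=\omega^2(x+1)$. Note $x\ne0$. Then
$$x^{20}=\omega^8(x^4+1)=\omega^2(x^4+1),\qquad x^{21}=\omega^2(x^5+x)=\omega^2(\omega x+\omega^2)=x+\omega,$$
$$x^{85}=x(x^{21})^4=x(x+\omega)^4=x^5+\omega x=x+\omega^2 .$$
So $x^{85}+x^{21}+1=\omega^2+\omega+1=0$, and $x$ is a root of $A_g$. Further, $x^{341}=x(x^{85})^4=x(x^4+\omega^8)=x^5+\omega^2x=\omega^2$. So $\operatorname{ord}x$ divides $1023$ but not $341$, and $3\mid\operatorname{ord}x$.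

Again $x\in\mathbb F_{4^5}$. If $x\in\mathbb F_4^*$, then $x^{341}=x^2$, so $x^2=\omega^2$ and $x=\omega$. But $\omega^5=\omega^2$, while $\omega^2(\omega+1)=\omega^4=\omega$. So $x\notin\mathbb F_4$, and $x$ has degree $5$ over $\mathbb F_4$. Now $x^{10}=\omega^4(x^2+1)=\omega(x^2+1)$ and $x^6=\omega^2x^2+\omega^2x$, so
$$x^{30}=\omega^3(x^4+1)(x^2+1)=x^6+x^4+x^2+1=x^4+\omega x^2+\omega^2x+1,$$
$$x^{31}=x^5+\omega x^3+\omega^2x^2+x=\omega x^3+\omega^2x^2+\omega x+\omega^2 .$$
This is not in $\mathbb F_4$, since otherwise $x$ would be a root of a cubic over $\mathbb F_4$. If $11\nmid\operatorname{ord}x$, then $x^{93}=1$ and $x^{31}\in\mathbb F_4$, a contradiction. So $11\mid\operatorname{ord}x$.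

*The prime $331$.* Take $y$ with $y^{15}=y^7+1$ and $v=y+\omega y^2$. The argument of Step 13 up to and including (7) used only that $y\in V$ is a nonzero element of $\mathbb F_{2^{15}}$. These facts hold here too. So if $331\nmid N$, then $ae+b(c+e)=0$ with the same $a,b,c,e$ in terms of $y,y^{32},y^{64}$. By the table of Step 18, $e=y^{32}+y^{64}=y^4$ and
$$y^{96}=(y^8+y^2+y)(y^8+y^4+y^2+y)=y^{16}+y^{12}+y^6+y^5+y^4+y^2=y^{12}+y^8+y^6+y^5+y^4+y^2+y,$$
so $c=1+y^{64}+y^{96}=1+y^5+y^6+y^{12}$. Then $b(c+e)=(y+y^2)(1+y^4+y^5+y^6+y^{12})$ has degree $14$ in $y$, while $ae=(1+y+y^3)y^4$ has degree $7$. So $ae+b(c+e)$ is a polynomial of degree $14$ in $y$. It is nonzero because $y$ has degree $15$ over $\mathbb F_2$, a contradiction. Hence $331\mid N$.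

All six primes divide $N$, so $N=L$, which completes the proof of Theorem B. $\blacksquare$
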